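
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Hamilton cycles in $1$-tough triangle-free graphs\\ without an induced $K_1\cup P_5$}


\begin{abstract}
We prove that a triangle-free graph on at least three vertices that contains no induced $K_1\cup P_5$ is hamiltonian if and only if it is $1$-tough. This confirms a conjecture posed in the work \emph{Degree, Toughness and Subgraph}. The Petersen graph shows that $P_5$ cannot be replaced by any longer path. The proof starts from a $2$-factor with as few cycles as possible. In bipartite graphs, some of its cycles can be merged with the help of nested neighborhoods. A non-bipartite graph in the class either has a circular ordering of its vertices in which every pair of disjoint non-crossing edges can be exchanged for a crossing pair, or is a blow-up of one of five small graphs; in the first situation the cycles are merged by means of the ordering, in the second the problem becomes one about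 integer edge weights.
\end{abstract}

\section{Introduction}

\subsection{The question}

All graphs are finite and simple, and $\omega(H)$ denotes the number of components of a graph $H$. If $C$ is a Hamilton cycle of $G$ and $S\neq\emptyset$ is a set of vertices, then $C-S$ has at most $|S|$ components, and therefore so does $G-S$. Toughness measures how well a graph satisfies this necessary condition: $G$ is \emph{$t$-tough} if $|S|\ge t\,\omega(G-S)$ for every $S\subseteq V(G)$ with $\omega(G-S)>1$, and the toughness $\tau(G)$ is the largest $t$ for which $G$ is $t$-tough, with $\tau(K_n)=\infty$. In particular, $G$ is \emph{$1$-tough} if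
\[
\omega(G-S)\le |S|\qquad\text{for every } S\subseteq V(G)\text{ with }\omega(G-S)>1 ,
\]
and every hamiltonian graph is $1$-tough. The converse fails; the Petersen graph is an example (Section~\ref{sec:final}). It is natural to ask under which additional restrictions $1$-toughness \emph{is} sufficient.

We consider restrictions by forbidden induced subgraphs. A graph is \emph{$\mathcal F$-free} if it has no induced subgraph isomorphic to a member of $\mathcal F$. We write $\Delta$ for the triangle, $P_k$ for the path on $k$ vertices, and $K_1\cup P_k$ for the disjoint union of $P_k$ and an isolated vertex. A graph contains no induced $K_1\cup P_k$ exactly when, for each vertex $u$, the graph $G-N[u]$ induced by the non-neighbors of $u$ contains no induced $P_k$. If $G$ is triangle-free as well, then $N(u)$ is independent. So a $\{\Delta,K_1\cup P_k\}$-free graph consists, seen from any of its vertices $u$, of $u$, an independent set $N(u)$, and a $\{\Delta,P_k\}$-free rest.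

Which $k$ can one hope for? In the Petersen graph the rest $G-N[u]$ is a $6$-cycle. It contains an induced $P_5$ but no induced $P_6$. So the Petersen graph, which is triangle-free, $1$-tough and not hamiltonian, rules out every $k\ge 6$ and only just fails to rule out $k=5$. In \cite{thesis} it is proved (Theorem 7.3) that every $1$-tough $\{\Delta,K_1\cup P_4\}$-free graph on at least three vertices is hamiltonian, and it is conjectured (Conjecture 7.4) that the same holds with $P_5$ in place of $P_4$. We prove this conjecture.

\begin{theorem}\label{thm:main}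
Every $1$-tough $\{\Delta,K_1\cup P_5\}$-free graph on at least three vertices is hamiltonian. Consequently a $\{\Delta,K_1\cup P_5\}$-free graph on at least three vertices is hamiltonian if and only if it is $1$-tough.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $k\ge1$ be an integer. The statement ``every $1$-tough $\{\Delta,K_1\cup P_k\}$-free graph on at least three vertices is hamiltonian'' holds if and only if $k\le5$.
\end{theorem}

\begin{remark}\label{rem:triangle}
The triangle must be forbidden too. Let $G$ have the vertices $x_1,x_2,x_3,y_1,y_2,y_3,z$, where $x_1x_2x_3$ is a triangle and the other edges are $x_iy_i$ and $y_iz$ for $i=1,2,3$. Every vertex has at most four non-neighbors, so $G$ has no induced $K_1\cup P_5$. Each $y_i$ has degree two, so a Hamilton cycle would contain the three edges $y_iz$ at $z$; hence $G$ is not hamiltonian. But $G$ is $1$-tough. It is connected without a cut vertex, and its largest independent sets are $\{y_1,y_2,y_3\}$ and the sets $\{y_i,y_j,x_k\}$ with $\{i,j,k\}=\{1,2,3\}$. So $\omega(G-S)\le3$ always, and we only have to show that $|S|\ge3$ if $\omega(G-S)=3$.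 One vertex from each component forms an independent set of size three. It contains two of the $y$'s, so $z\in S$. If the set is $\{y_i,y_j,x_k\}$, the paths $y_ix_ix_k$ and $y_jx_jx_k$ force $x_i,x_j\in S$. If it is $\{y_1,y_2,y_3\}$, the paths $y_ix_ix_jy_j$ force at least two of the $x$'s into $S$. In both cases $|S|\ge3$.
\end{remark}

\subsection{The idea in its smallest case}\label{subsec:small}

A \emph{$2$-factor} of $G$ is a spanning subgraph all of whose components are cycles; a Hamilton cycle is a $2$-factor with one component. We take a $2$-factor $F$ with the minimum number of cycles and suppose that it has at least two. By minimality no local exchange can merge cycles. The aim is to show that this rigidity is incompatible with $1$-toughness.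

Here is the smallest bipartite case. Let $G$ be a $1$-tough bipartite graph with sides $A,B$, and let $F$ consist of two $4$-cycles $C_1,C_2$; put $A_i=A\cap V(C_i)$ and $B_i=B\cap V(C_i)$. Deleting $N(A_1)$ isolates the two vertices of $A_1$ and leaves at least one more component, since the vertices of $A_2$ remain; so $|N(A_1)|\ge3$, and some $a\in A_1$ is adjacent to some $b'\in B_2$. In the same way some $a''\in A_2$ is adjacent to some $b''\in B_1$. In a $4$-cycle every vertex of one side is joined to every vertex of the other, so $ab''\in E(C_1)$ and $a''b'\in E(C_2)$. Replacing these two edges of $F$ by $ab'$ and $a''b''$ merges the two cycles, so $G$ is hamiltonian.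

For longer cycles the edges supplied by toughness need not start at consecutive vertices, and the forbidden subgraph has to bring them together. It does so because every induced $P_5$ of $G$ is dominating: if $b'\in B_2$ distinguishes two vertices of $A_1$ at distance two on $C_1$, then an induced $P_5$ appears, and each vertex off this path has to be adjacent to it.

\subsection{Outline}

Section~\ref{sec:tools} collects the tools, and Section~\ref{sec:factor} proves that a $2$-factor exists. Section~\ref{sec:bip} treats bipartite graphs by the exchange method. For non-bipartite $G$ we look at the graphs $G-N[u]$. If none of them contains an induced $C_5$ or $2K_2$, then all relevant neighborhoods are nested, and the nesting can be recorded in a circular order of the vertices (Section~\ref{sec:caseIII}); Section~\ref{sec:circle} shows that such an order forces a Hamilton cycle. If some $G-N[u]$ does contain one of these two graphs, then $G$ is a blow-up of one of five graphs on at most eight vertices (Section~\ref{sec:cases}), and these blow-ups are treated in Section~\ref{sec:blow} as a problem about integer edge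 weights. Section~\ref{sec:final} collects the results and proves Theorem~\ref{thm:sharp}.

\section{Tools}\label{sec:tools}

We write $u\sim v$ if $u,v$ are adjacent, $N(v)$ for the neighborhood of $v$, $N[v]=N(v)\cup\{v\}$, $N_X(v)=N(v)\cap X$, and $N(I)$ for the set of vertices outside $I$ that have a neighbor in $I$. The subgraph induced by a set $X$ is $G[X]$. We use the same letter for a component and for its vertex set. For disjoint sets, \emph{complete} and \emph{anticomplete} mean that all, respectively none, of the edges between them are present. A vertex is \emph{mixed} on a set if it has both a neighbor and a non-neighbor in it. Paths are written as sequences of vertices. A component is \emph{nontrivial} if it has an edge. By $2K_2$ we mean two disjoint edges with no further edges between their ends. A \emph{blow-up} of a graph $R$ is obtained by replacing each vertex of $R$ by a nonempty independent set, its \emph{class}, and each edge by a complete bipartite graph between the classes.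

Let $\mathcal G$ be the class of $\{\Delta,K_1\cup P_5\}$-free graphs.

\begin{lemma}\label{lem:tough}
Let $G$ be a $1$-tough graph.
\begin{itemize}
\item[(a)] If $G$ has at least three vertices, then $G$ is connected, has no cut vertex, and has minimum degree at least $2$.
\item[(b)] If $I\ne\emptyset$ is independent and $V(G)\ne I\cup N(I)$, then $|N(I)|\ge|I|+1$.
\end{itemize}
\end{lemma}
\begin{proof}
(a) Take $S=\emptyset$ and then $|S|=1$ in the definition; a connected graph on at least three vertices without a cut vertex has minimum degree at least $2$. (b) In $G-N(I)$ the vertices of $I$ are isolated, and there is at least one further component; so $2\le|I|+1\le\omega(G-N(I))\le|N(I)|$.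
\end{proof}

The forbidden subgraph $K_1\cup P_5$ will be used almost exclusively in the following form.

\begin{lemma}\label{lem:dom}
Let $G\in\mathcal G$.
\begin{itemize}
\item[(a)] If $P$ is an induced path with at least five vertices, then every vertex outside $P$ has a neighbor on $P$.
\item[(b)] If $H$ is an induced subgraph and some vertex outside $H$ has no neighbor in $H$, then $H$ is $P_5$-free. In particular $G-N[u]$ is $P_5$-free for every vertex $u$.
\end{itemize}
\end{lemma}
\begin{proof}
A vertex without a neighbor on an induced $P_5$, and not on it, forms an induced $K_1\cup P_5$ with it. In (a), apply this to five consecutive vertices of $P$.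
\end{proof}

So we need the structure of $\{\Delta,P_5\}$-free graphs. It is very simple. A bipartite graph with sides $X,Y$ is a \emph{chain graph} if it is $2K_2$-free. In this case the neighborhoods of the vertices of $X$ are pairwise comparable under inclusion (\emph{nested}), since private neighbors of two vertices of $X$ would give a $2K_2$; the same holds for $Y$. If a chain graph is connected and has an edge, then some $x\in X$ is complete to $Y$: a vertex $x$ with largest neighborhood is adjacent to every vertex that has a neighbor in $X$. Likewise some $y\in Y$ is complete to $X$.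

\begin{lemma}\label{lem:chain}
A connected $P_5$-free bipartite graph is a chain graph.
\end{lemma}
\begin{proof}
Suppose that $s\bar s$ and $t\bar t$ form an induced $2K_2$. Take a shortest path between $\{s,\bar s\}$ and $\{t,\bar t\}$, say from $s$ to $t$; its length is at least $2$. The vertex $\bar s$ is not adjacent to the second vertex of the path, since the graph is bipartite, nor to any later one, since this would give a shorter path. The same holds for $\bar t$ from the other end. So $\bar s,s,\dots,t,\bar t$ is an induced path on at least five vertices, a contradiction.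
\end{proof}

\begin{lemma}\label{lem:c5}
Let $G$ be a connected non-bipartite $\{\Delta,P_5\}$-free graph. Then $G$ is a blow-up of $C_5$; that is, $V(G)=D_0\cup\dots\cup D_4$ with disjoint nonempty independent sets $D_i$ such that (indices modulo $5$) $D_i$ is complete to $D_{i-1}$ and $D_{i+1}$ and anticomplete to $D_{i-2}$ and $D_{i+2}$. In particular every vertex lies on an induced $C_5$.
\end{lemma}
\begin{proof}
A shortest odd cycle is induced. It is not a triangle, and if its length were at least $7$, it would contain an induced $P_5$; so it is a $5$-cycle $C=01234$.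

\emph{A vertex off an induced $5$-cycle $C$ with a neighbor on it has exactly two neighbors on it, of the form $i-1,i+1$.} Since $G$ is triangle-free, its neighbors on $C$ are pairwise nonadjacent, so there are at most two, and two are of the stated form. If $i$ were the only neighbor of $w$ on $C$, then $w,i,i+1,i+2,i+3$ would be an induced $P_5$.

Suppose that some vertex has no neighbor on $C$. By connectedness there are $w\sim z$ such that $z$ is off $C$ and has no neighbor on $C$, and $w$ has the neighbors $i\pm1$ on $C$ and is off $C$. Then $z,w,i+1,i+2,i+3$ is an induced $P_5$, a contradiction. Hence $V(G)=\bigcup D_i$, where $D_i$ consists of $i$ and the vertices off $C$ with neighbors $i\pm1$ on $C$. All vertices of $D_i\cup D_{i+2}$ are adjacent to the vertex $i+1$, so $D_i$ is independent and anticomplete to $D_{i+2}$.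

Let $b\in D_i$ and $b'\in D_{i+1}$. If one of them is on $C$, they are adjacent by definition. Otherwise replace $i$ by $b$ in $C$; this gives an induced $5$-cycle on which $b'$ has the neighbor $i+2$. So $b'$ has a second neighbor there, at distance two from $i+2$, namely $b$ or $i+4$. As $b'\not\sim i+4$, we get $b'\sim b$.
\end{proof}

Finally we list the exchanges that we use. For an edge $ab$ of a cycle $C$, the path $C-ab$ is a Hamilton path of $G[V(C)]$ from $a$ to $b$.

\begin{lemma}\label{lem:ex}
Let $F$ be a $2$-factor of $G$ with the minimum number of cycles.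
\begin{itemize}
\item[(a)] If $ab$ and $cd$ are edges of different cycles of $F$, then not both $a\sim c$ and $b\sim d$.
\item[(b)] If $C\neq C'$ are cycles of $F$, there do not exist a Hamilton path of $G[V(C)]$ from $a$ to $b$ and a Hamilton path of $G[V(C')]$ from $c$ to $d$ with $a\sim c$ and $b\sim d$.
\item[(c)] There are no distinct cycles $C_1,\dots,C_l$ of $F$, $l\ge2$, with edges $a_ib_i\in E(C_i)$ such that $a_i\sim b_{i+1}$ for all $i$ (indices modulo $l$).
\end{itemize}
\end{lemma}
\begin{proof}
In (b) the two paths and the edges $ac,bd$ form one cycle on $V(C)\cup V(C')$, which contradicts minimality; (a) is the special case of the paths $C-ab$, $C'-cd$. In (c), the paths $C_i-a_ib_i$ together with the edges $a_ib_{i+1}$ form one cycle.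
\end{proof}

One more operation keeps the number of cycles. Let $C$ be an oriented cycle, let $v^+$ be the successor of $v$, and let $p,q$ be two vertices that are not consecutive on $C$. If $p\sim q$ and $p^+\sim q^+$, then replacing $pp^+,qq^+$ by $pq,p^+q^+$ gives another cycle on $V(C)$. We call this a \emph{$2$-opt move}.

\section{A $2$-factor exists}\label{sec:factor}

For disjoint $S,T\subseteq V(G)$ call a component $C$ of $G-(S\cup T)$ \emph{odd} if the number $e(C,T)$ of edges between $C$ and $T$ is odd, let $h(S,T)$ be the number of odd components, and put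
\[
\theta(S,T)=2|S|+\sum_{v\in T}\bigl(d_{G-S}(v)-2\bigr)-h(S,T),
\]
where $d_{G-S}(v)$ is the degree of $v$ in $G-S$. The $2$-factor theorem of Belck and Tutte says that $G$ has a $2$-factor if and only if $\theta(S,T)\ge0$ for all disjoint $S,T$. The number $\theta(S,T)$ is always even: modulo $2$, the sum of the degrees $d_{G-S}(v)$ over $T$ is the number of edges between $T$ and $V(G)\setminus(S\cup T)$, which is congruent to $h(S,T)$.

The idea of the following proof is to take a pair $(S,T)$ that violates this condition and to enlarge $S$ slightly to a set whose deletion separates the vertices of $T$ so well that $1$-toughness is violated.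

\begin{proposition}\label{prop:factor}
Every $1$-tough $G\in\mathcal G$ on at least three vertices has a $2$-factor.
\end{proposition}
\begin{proof}
Suppose that $G$ has no $2$-factor. Choose $S,T$ with $\theta(S,T)\le-2$ and $|T|$ minimum. Then $T\ne\emptyset$, as $\theta(S,\emptyset)=2|S|\geq 0$. For $v\in T$ let $q(v)$ be the number of odd components joined to $v$. Odd components not joined to $v$ are odd components for $(S,T\setminus\{v\})$ as well. By the choice of $T$ and parity, $\theta(S,T\setminus\{v\})\ge0\ge\theta(S,T)+2$, so
\[
d_{G-S}(v)\le h(S,T)-h(S,T\setminus\{v\})\le q(v)\le d_{G-S}(v).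
\]
Equality holds throughout. So $T$ is independent, and each $v\in T$ has exactly one neighbor in each odd component to which it is joined and no other neighbor outside $S$. Write $e(C,T)=2b_C+1$ for an odd component $C$. Then $\sum_{v\in T}d_{G-S}(v)=\sum_C(2b_C+1)$, so $\theta(S,T)=2|S|+2\sum_Cb_C-2|T|$, and therefore
\begin{equation}\label{eq:T}
|T|\ge|S|+1+\sum_Cb_C .
\end{equation}

If every $b_C$ were $0$, each odd component would be attached to a single vertex of $T$, and deleting $S$ would leave at least $|T|>|S|$ components. In general an odd component glues $2b_C+1$ vertices of $T$ together. We show that this can be undone by deleting few vertices: for each odd $C$ there is a set $X_C\subseteq V(C)$ with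
\begin{equation}\label{eq:XC}
|X_C|+\ell_C\le b_C,\qquad \ell_C=\sum_J\bigl(e(J,T)-1\bigr),
\end{equation}
where $J$ runs over the components of $C-X_C$ with $e(J,T)\ge1$. So $\ell_C$ measures how much gluing remains.

\emph{Proof of \eqref{eq:XC}.} If $b_C=0$, then $X_C=\emptyset$ gives $\ell_C=0$. Let $b=b_C\ge1$. Let $A$ be the set of vertices of $C$ with a neighbor in $T$. For $c_i\in A$ let $m_i$ be the number of its neighbors in $T$; so $\sum m_i=2b+1$. Since each vertex of $T$ has at most one neighbor in $C$, different edges between $C$ and $T$ end in different vertices of $T$.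

(Q) \emph{If $c_1,c_2,c_3\in A$ are distinct and $c_1\not\sim c_3$, then $c_2$ separates $c_1$ from $c_3$ in $C$.} Otherwise let $P$ be a shortest path from $c_1$ to $c_3$ in $C-c_2$; it has at least three vertices. Let $t_i\in T$ be a neighbor of $c_i$. Then $t_1Pt_3$ is an induced path on at least five vertices, and $t_2$ has no neighbor on it. This contradicts Lemma~\ref{lem:dom}(a).

\emph{$|A|\le3$.} Suppose that $c_1,\dots,c_4\in A$ are distinct. As $G$ is triangle-free, we may name them so that $c_1\not\sim c_3$. By (Q), both $c_2$ and $c_4$ separate $c_1$ from $c_3$. Let $P$ be a path from $c_1$ to $c_3$ in $C$, meeting $c_2$ before $c_4$, say. If $c_1\sim c_4$, then the edge $c_1c_4$ followed by the part of $P$ from $c_4$ to $c_3$ avoids $c_2$, which is impossible. So $c_1\not\sim c_4$, and by (Q) $c_3$ separates $c_1$ from $c_4$. But the part of $P$ from $c_1$ to $c_4$ avoids $c_3$, a contradiction.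

If $|A|=1$, take $X_C=A$; then $|X_C|+\ell_C=1\le b$. If $|A|=2$ and $m_1\ge m_2$, take $X_C=\{c_1\}$; then $|X_C|+\ell_C=1+(m_2-1)=m_2\le b$, since $m_1+m_2=2b+1$. If $|A|=3$, some two vertices of $A$ are nonadjacent, say $c_1\not\sim c_3$; then $c_2$ separates them, and for $X_C=\{c_2\}$ we have $|X_C|+\ell_C=1+(m_1-1)+(m_3-1)=m_1+m_3-1$. If this exceeds $b$, then $m_2\le 2b+1-(b+2)=b-1$, and for $X_C=\{c_1,c_3\}$ we have $|X_C|+\ell_C=2+(m_2-1)\le b$. This proves \eqref{eq:XC}.

Let $S^*=S\cup\bigcup_CX_C$. Consider the bipartite graph whose vertices are the elements of $T$ and the \emph{pieces}, that is, the components $J$ of the graphs $C-X_C$ ($C$ odd) with $e(J,T)\ge1$; a vertex of $T$ is joined to a piece if it has a neighbor, and hence exactly one neighbor, in it. This graph has $\sum_Je(J,T)$ edges, so it has at least $|T|+\#J-\sum_Je(J,T)=|T|-\sum_C\ell_C$ components, where $\#J$ is the number of pieces. Different ones lie in different components of $G-S^*$, because outside $S$ the vertices of $T$ have neighbors only in odd components. By \eqref{eq:T} and \eqref{eq:XC},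
\[
\omega(G-S^*)\ge|T|-\sum_C\ell_C\ge|S|+1+\sum_C(b_C-\ell_C)\ge|S^*|+1 .
\]
If $\omega(G-S^*)\ge2$, this contradicts $1$-toughness. Otherwise $S^*=\emptyset$ and $|T|-\sum\ell_C\le1$. So $S=\emptyset$ and all $X_C$ are empty. If some $b_C\ge1$, then $X_C=\emptyset$ gives $\ell_C=2b_C>b_C$, against \eqref{eq:XC}. Hence all $b_C$ and all $\ell_C$ are $0$, and $|T|=1$, say $T=\{v\}$. Then $v$ has exactly one neighbor in each of $d(v)\ge2$ different components of $G-v$, so $v$ is a cut vertex. This contradicts Lemma~\ref{lem:tough}(a).
\end{proof}

\section{Bipartite graphs}\label{sec:bip}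

\begin{proposition}\label{prop:bip}
Every $1$-tough bipartite $G\in\mathcal G$ on at least three vertices is hamiltonian.
\end{proposition}

The plan is as follows. On the cycles of a $2$-factor with the fewest cycles we define a digraph whose arcs record the edges from one side of a cycle to the other side of another cycle. Toughness makes this digraph strongly connected. The main step (Lemma~\ref{lem:twoway}) shows that it has no directed $2$-cycle; on a shortest directed cycle, which is then longer, all cycles can be merged at once.

We first show that a hamiltonian chain graph can be entered and left anywhere. This removes, for one of two cycles to be merged, the difficulty that the connecting edges may end at vertices far apart.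

\begin{lemma}\label{lem:L}
Let $H$ be a chain graph with sides $X,Y$, $|X|=|Y|=m\ge2$, that has a Hamilton cycle. Then for all $x\in X$, $y\in Y$ there is a Hamilton path of $H$ from $x$ to $y$.
\end{lemma}
\begin{proof}
Order $X=\{x_1,\dots,x_m\}$ and $Y=\{y_1,\dots,y_m\}$ by decreasing neighborhoods; then every $N(x_i)$ is an initial segment of $Y$. A nonempty proper subset of a side with $k$ elements has at least $k+1$ neighbors on the Hamilton cycle: it sends $2k$ edges of the cycle to its neighbors, so it has at least $k$ neighbors, and if there were exactly $k$, no edge of the cycle would leave the union of the subset and its neighbors. For $i\ge2$ we apply this to $\{x_i,\dots,x_m\}$, all of whose neighbors are in $N(x_i)$; so $d(x_i)\ge m-i+2$. Also $d(x_1)=m$. Hence $H$ contains the graph $H_m$ with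
\[
x_i\sim y_j\iff i+j\le m+2\qquad(1\le i,j\le m).
\]
We show by induction on $m\ge1$ that $H_m$ has a Hamilton path from $x_s$ to $y_t$ for all $s,t$. For $m=1$ the graph is an edge. Let $m\ge2$.

If $s\ge2$ and $t\le m-1$, then $H_m-\{x_1,y_m\}$ is $H_{m-1}$ with $x_{i+1}$ in the role of the $i$th vertex of the first side. It has a Hamilton path from $x_s$ to $y_t$. Replace an edge $x_2y$ of this path by $x_2y_mx_1y$; note that $x_2\sim y_m$ and that $x_1$ is adjacent to every $y_j$. If $s\le m-1$ and $t\ge2$, exchange the roles of $X$ and $Y$. In the remaining cases $(s,t)$ is $(1,1)$ or $(m,m)$, and the paths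
\[
x_1\,y_m\,x_2\,y_{m-1}\cdots x_m\,y_1\qquad\text{and}\qquad x_m\,y_1\,x_{m-1}\,y_2\cdots x_1\,y_m
\]
do it: the index sums along them are at most $m+2$.
\end{proof}

For the rest of this section let $G\in\mathcal G$ be $1$-tough and bipartite with sides $A,B$ and at least three vertices. Let $F$ be a $2$-factor with the minimum number $r$ of cycles (Proposition~\ref{prop:factor}), and suppose $r\ge2$. For a cycle $C_i$ of $F$ put $A_i=A\cap V(C_i)$, $B_i=B\cap V(C_i)$; so $|A_i|=|B_i|\ge2$. For $i\ne j$ write $C_i\to C_j$ if there is an edge between $A_i$ and $B_j$.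

\begin{lemma}\label{lem:twoway}
There are no two cycles $C_1,C_2$ of $F$ with both $C_1\to C_2$ and $C_2\to C_1$.
\end{lemma}
\begin{proof}
Suppose that $C_1\to C_2$ and $C_2\to C_1$. We first find a mixed vertex and with its help a vertex of $C_1$ that has no neighbor on $C_2$. This makes $G[V(C_2)]$ a chain graph, so that Lemma~\ref{lem:L} applies to it. The rest of the proof brings the connecting edges together on $C_1$.

\emph{A mixed vertex.} Suppose that no vertex of $B_2$ is mixed on $A_1$ and no vertex of $A_1$ is mixed on $B_2$. Since there is an edge between $A_1$ and $B_2$, these sets are complete to each other. Take adjacent $a''\in A_2$, $b''\in B_1$, an $F$-neighbor $a\in A_1$ of $b''$ and an $F$-neighbor $b'\in B_2$ of $a''$. Then $a\sim b'$ and $b''\sim a''$, contradicting Lemma~\ref{lem:ex}(a) for the edges $ab''$, $b'a''$. So there is a mixed vertex. Interchanging simultaneously $A$ with $B$ and $C_1$ with $C_2$ if necessary (this swaps $A_1$ with $B_2$ and $A_2$ with $B_1$, so it preserves both arcs), we may assume that some $b'\in B_2$ is mixed on $A_1$. Hence there are consecutive vertices $\bar a,b,a$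 on $C_1$ with $b\in B_1$, $a\sim b'$ and $\bar a\not\sim b'$. Orient $C_2$ and denote by $^+,{}^-$ successors and predecessors. For $a'\in\{b'^+,b'^-\}$ we have $a'\not\sim b$ by Lemma~\ref{lem:ex}(a) for the edges $ab$, $b'a'$. So
\[
\bar a\;b\;a\;b'\;a'\quad\text{is an induced }P_5,
\]
and by Lemma~\ref{lem:dom} every other vertex of $B$ is adjacent to $\bar a$, $a$ or $a'$.

\emph{The vertex $b$ has no neighbor on $C_2$.} Suppose $b\sim a''\in A_2$. Then $a''\ne b'^+,b'^-$. Let $\beta=a''^+\in B_2$; thus $\beta\ne b'$. By Lemma~\ref{lem:ex}(a) for the edge $a''\beta$ and the edges $ba$, $b\bar a$, the vertex $\beta$ is adjacent neither to $a$ nor to $\bar a$. So $\beta\sim b'^+$ by the previous paragraph with $a'=b'^+$. Now go from $b'$ backwards along $C_2$ to $\beta$, then to $b'^+$, and then forwards to $a''$: this is a Hamilton path of $G[V(C_2)]$ from $b'$ to $a''$. With the path $C_1-ab$ and the edges $ab'$, $ba''$ it contradicts Lemma~\ref{lem:ex}(b).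

So $G[V(C_2)]$ is $P_5$-free by Lemma~\ref{lem:dom}(b), hence a chain graph by Lemma~\ref{lem:chain}, and Lemma~\ref{lem:L} applies to it. On $C_2$ we can thus enter and leave where we like. It remains to bring the entry points on $C_1$ together.

\emph{The situation on $C_1$.} Let $H=G[V(C_1)]$, and let $A^*$ be the set of vertices of $A_1$ with a neighbor in $B_2$ and $B^*$ the set of vertices of $B_1$ with a neighbor in $A_2$. Both are nonempty. By Lemma~\ref{lem:L} and Lemma~\ref{lem:ex}(b):
\begin{equation}\label{eq:nopath}
H\text{ has no Hamilton path from a vertex of }A^*\text{ to a vertex of }B^* .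
\end{equation}
Moreover:
\begin{equation}\label{eq:nested}
\parbox{.8\textwidth}{two vertices $\beta,\beta'\in B_1\setminus B^*$ with a common neighbor $\alpha_0\in A_1$ have nested neighborhoods in $A_1$.}
\end{equation}
Otherwise there are private neighbors $q,q'\in A_1$ of $\beta,\beta'$, and $q\beta\alpha_0\beta'q'$ is an induced $P_5$ to which no vertex of $A_2$ is adjacent, contradicting Lemma~\ref{lem:dom}(a).

Among all Hamilton cycles $C$ of $H$ and all $f\in A^*$, $g\in B^*$ choose a triple $(C,f,g)$ such that the distance of $f$ and $g$ along $C$ is minimum. This distance is odd, and by \eqref{eq:nopath} it is not $1$. Write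
\[
C=f\,u_1u_2\cdots u_{2t}\,g\,r_{2s}r_{2s-1}\cdots r_1\,f,\qquad 1\le t\le s .
\]
The $u_i$ and $r_i$ with odd index are in $B_1$, those with even index in $A_1$. By minimality no $u_i$ is in $A^*\cup B^*$, and $r_1\notin B^*$ by \eqref{eq:nopath}. Also
\begin{equation}\label{eq:ends}
u_1\not\sim r_{2s}\qquad\text{and}\qquad r_1\not\sim u_{2t},
\end{equation}
because otherwise $f\,r_1\cdots r_{2s}\,u_1\cdots u_{2t}\,g$, respectively $f\,u_1\cdots u_{2t}\,r_1\cdots r_{2s}\,g$, would contradict \eqref{eq:nopath}.

We shall compare neighborhoods and push adjacencies along $C$ until one of the nonadjacencies \eqref{eq:ends} is violated. Below, $N(\cdot)$ means the neighborhood in $A_1$. The graph $G[\{u_1,\dots,u_{2t}\}]$ is connected, and no $u_i$ has a neighbor on $C_2$; so it is $P_5$-free and hence a chain graph, and some $u_{2j}$ is adjacent to all $u_i$ with odd $i$. By \eqref{eq:nested} the sets $N(u_i)$, $i$ odd, are pairwise nested. In particular,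
\begin{equation}\label{eq:f}
\text{if } f\not\sim u_{2j+1},\text{ then } N(u_{2j+1})\subseteq N(u_1),
\end{equation}
because $f\in N(u_1)$.

(a) \emph{$N(r_1)\subsetneq N(u_1)$.} The two sets are nested by \eqref{eq:nested}, since $f$ is a common neighbor. Suppose $N(u_1)\subseteq N(r_1)$. We show by induction that $r_1\sim u_{2i}$ for $i=1,\dots,t$, which contradicts \eqref{eq:ends} for $i=t$. For $i=1$ this holds as $u_2\in N(u_1)$. Let $r_1\sim u_{2i}$ with $i<t$. If $f\sim u_{2i+1}$, then
\[
f\,u_{2i+1}\cdots u_{2t}\,g\,r_{2s}\cdots r_1\,u_{2i}\cdots u_1\,f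
\]
is a Hamilton cycle of $H$ along which $f$ and $g$ are closer, a contradiction. So $N(u_{2i+1})\subseteq N(u_1)\subseteq N(r_1)$ by \eqref{eq:f}, and $r_1\sim u_{2i+2}$.

(b) \emph{$u_1\sim r_{2i}$ for $i=1,\dots,s$.} For $i=s$ this contradicts \eqref{eq:ends} and finishes the proof. For $i=1$ it follows from (a), since $r_2\in N(r_1)$. Let $u_1\sim r_{2i}$ with $i<s$. If $r_{2i+1}\in B^*$, then
\[
f\,r_1\cdots r_{2i}\,u_1\cdots u_{2t}\,g\,r_{2s}\cdots r_{2i+1}
\]
contradicts \eqref{eq:nopath}. So $r_{2i+1}\notin B^*$, and by \eqref{eq:nested} (common neighbor $r_{2i}$) the sets $N(r_{2i+1})$, $N(u_1)$ are nested. If $N(r_{2i+1})\subseteq N(u_1)$, then $u_1\sim r_{2i+2}$ as desired. Suppose $N(u_1)\subsetneq N(r_{2i+1})$. We claim that $r_{2i+1}\sim u_{2j}$ for $j=1,\dots,t$. For $j=1$ this holds as $u_2\in N(u_1)$. Let it hold for some $j<t$. If $f\sim u_{2j+1}$, then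
\[
f\,u_{2j+1}\cdots u_{2t}\,g\,r_{2s}\cdots r_{2i+1}\,u_{2j}\cdots u_1\,r_{2i}\cdots r_1\,f
\]
is a Hamilton cycle of $H$ along which $f$ and $g$ are closer, a contradiction. So $N(u_{2j+1})\subseteq N(u_1)\subseteq N(r_{2i+1})$ by \eqref{eq:f}, and $r_{2i+1}\sim u_{2j+2}$. This proves the claim. In particular $r_{2i+1}\sim u_{2t}$, and $f\,r_1\cdots r_{2i}\,u_1\cdots u_{2t}\,r_{2i+1}\cdots r_{2s}\,g$ contradicts \eqref{eq:nopath}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:bip}]
Let $\mathcal S$ be a nonempty proper subset of the set of cycles of $F$, and apply Lemma~\ref{lem:tough}(b) to the union $I$ of the sets $A_i$ with $C_i\in\mathcal S$; note that the other vertices of $A$ lie outside $I\cup N(I)$. We get $|N(I)|>|I|=\sum_{C_i\in\mathcal S}|B_i|$, so some arc leaves $\mathcal S$. Hence the digraph of the arcs $\to$ is strongly connected, and by Lemma~\ref{lem:twoway} it has no directed $2$-cycle. Let $C_1\to C_2\to\dots\to C_l\to C_1$ be a shortest directed cycle (indices modulo $l$); so $l\ge3$, and by minimality there are no other arcs among $C_1,\dots,C_l$. In particular $C_2\not\to C_1$,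 $C_3\not\to C_2$, $C_1\not\to C_3$, and $C_3\not\to C_1$ if $l\ge4$.

We show that $A_1$ is complete to $B_2$. Suppose first that some $b'\in B_2$ is mixed on $A_1$. As before there are consecutive vertices $\bar a,b,a$ on $C_1$ with $a\sim b'\not\sim\bar a$; let $a'$ be an $F$-neighbor of $b'$. Since $C_2\not\to C_1$, $\bar a\,b\,a\,b'\,a'$ is an induced $P_5$. By Lemma~\ref{lem:dom} a vertex of $A_3$ is adjacent to $b$ or $b'$, hence to $b$, as $C_3\not\to C_2$. This is impossible if $l\ge4$. So $l=3$, and $b$ is complete to $A_3$. A vertex of $B_3$ is adjacent to $\bar a$, $a$ or $a'$, hence to $a'$, as $C_1\not\to C_3$. So for any $a_3b_3\in E(C_3)$ we have $a\sim b'$, $a'\sim b_3$, $a_3\sim b$, which contradicts Lemma~\ref{lem:ex}(c) for the edges $ab,a'b',a_3b_3$.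

Suppose next that some $a\in A_1$ is mixed on $B_2$. There are consecutive vertices $\bar b',a',b'$ on $C_2$ with $a\sim b'$, $a\not\sim\bar b'$; let $b$ be an $F$-neighbor of $a$. Since $C_2\not\to C_1$, $\bar b'\,a'\,b'\,a\,b$ is an induced $P_5$. A vertex of $A_3$ is adjacent to $\bar b'$, $b'$ or $b$, hence to $b$; so $l=3$. A vertex of $B_3$ is adjacent to $a'$ or $a$, hence to $a'$. For any $a_3b_3\in E(C_3)$ the edges $ab,a'b',a_3b_3$ contradict Lemma~\ref{lem:ex}(c) as before.

So there is no mixing between $A_1$ and $B_2$. As there is an edge between these sets, $A_1$ is complete to $B_2$. The argument applies to every arc of the directed cycle, so $A_i$ is complete to $B_{i+1}$ for all $i$. Then arbitrary edges $a_ib_i\in E(C_i)$ contradict Lemma~\ref{lem:ex}(c). Hence $r=1$.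
\end{proof}

\section{Graphs with a suitable circular order}\label{sec:circle}

We now introduce a property that turns minimality of a $2$-factor into geometry. Let the vertices of a graph $G$ be placed on a circle. Two disjoint edges \emph{cross} if their ends alternate on the circle. Consider:
\begin{itemize}
\item[(M)] If $p_1,p_2,p_3,p_4$ are distinct vertices in this cyclic order (in either direction) and $p_1p_2,p_3p_4\in E(G)$, then $p_1p_3,p_2p_4\in E(G)$.
\end{itemize}
In words: if two opposite sides of a quadrilateral $p_1p_2p_3p_4$ with vertices in cyclic order are edges, then so are both diagonals. Every pair of disjoint edges that do not cross is such a pair of opposite sides. The property is invariant under rotations and reflections of the circle.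

\begin{example}
Draw $C_5$ as a pentagram. Any two disjoint edges cross, so (M) holds. It still holds for a blow-up of $C_5$ in which each class consists of consecutive points. Two edges that join four different classes cross. Otherwise two disjoint edges that do not cross are both between classes $i,j$, or one is between $i,j$ and the other between $i,k$; since the classes are consecutive, the diagonals then join the same pairs of classes.
\end{example}

\begin{theorem}\label{thm:circle}
Let $G$ be a $1$-tough graph on at least three vertices that has a $2$-factor and whose vertices can be placed on a circle such that \textup{(M)} holds. Then $G$ is hamiltonian.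
\end{theorem}

The idea is this. In a $2$-factor with the fewest cycles, edges of different cycles must cross, and this forces each cycle to alternate between two opposite blocks of consecutive vertices. By toughness each block has an edge to a block next to its opposite one. Counting these edges gives a contradiction.

\begin{proof}
Let $F$ be a $2$-factor with the minimum number $r$ of cycles, and suppose $r\ge2$. If edges $ab$, $cd$ of different cycles did not cross, say with cyclic order $a,b,c,d$, then $a\sim c$ and $b\sim d$ by (M), contradicting Lemma~\ref{lem:ex}(a). So \emph{edges of different cycles of $F$ always cross}.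

\emph{Blocks.} Let $C=v_0v_1\cdots v_{k-1}$ and $C'$ be two cycles of $F$. Every edge of $C'$ crosses $v_0v_1$, so it joins the two arcs into which $v_0,v_1$ divide the circle. Hence $C'$ is even, and its color classes $E',O'$ lie in different arcs; say clockwise $v_0,E',v_1,O'$. Between the groups $E'$ and $O'$ there are two gaps; $v_0$ lies in one of them, $v_1$ in the other. All edges of $C'$ cross $v_1v_2$ too, so $v_1,v_2$ also separate $E'$ from $O'$, and $v_2$ lies in the gap that contains $v_0$. Inductively all $v_{2i}$ lie in the gap of $v_0$ and all $v_{2i+1}$ in the gap of $v_1$. If $k$ were odd, the edge $v_{k-1}v_0$ would have both ends in one gap and would not cross the edges of $C'$. So $C$ is even with color classes $E,O$, and the circle restricted to $V(C)\cup V(C')$ reads $E,E',O,O'$.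

As this holds for every choice of $C'$, each color class of each cycle is a set of consecutive vertices of the circle; we call it a \emph{block}. There are $2r$ blocks, and the two blocks of a cycle separate the two blocks of any other cycle, so there are exactly $r-1$ blocks on either side between them. So we can label the blocks clockwise $T_1,\dots,T_{2r}$ (indices modulo $2r$) such that the cycles of $F$ have the vertex sets $T_i\cup T_{i+r}$, where $|T_i|=|T_{i+r}|$, and each cycle alternates between its two blocks.

\emph{Each $T_i$ has an edge to $T_{i+r-1}$ or to $T_{i+r+1}$.} Suppose first that some $v\in T_i$ has a neighbor $w\in T_j$ with $j\ne i+r$. If $j=i+r\pm1$, we are done. Otherwise, by reflection if $j\ne i$ and by the choice of the names $v,w$ if $j=i$, we may assume that $i\le j\le i+r-2$ and that $v$ comes clockwise before $w$. Take an edge $pq$ of $F$ with $p\in T_{i+r-1}$, $q\in T_{i-1}$. The clockwise order is $v,w,p,q$, and (M) gives $v\sim p$, an edge between $T_i$ and $T_{i+r-1}$. If there are no such $v,w$, then $T_i$ is independent and $N(T_i)\subseteq T_{i+r}$. Deleting $T_{i+r}$ then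 leaves the $|T_{i+r}|$ isolated vertices of $T_i$ and at least one further component, contradicting $1$-toughness.

\emph{Counting.} Let $f(i)=1$ if there is an edge between $T_i$ and $T_{i+r+1}$, and $f(i)=0$ otherwise. There is an edge between $T_i$ and $T_{i+r-1}$ if and only if $f(i+r-1)=1$. So
\begin{equation}\label{eq:f1}
f(i)+f(i+r-1)\ge1\quad\text{for all }i.
\end{equation}
We show in the rest of the proof that
\begin{equation}\label{eq:f2}
f(i)+f(i+r)\le1\quad\text{for all }i.
\end{equation}
Summing over all $i$ gives $2\sum f\ge2r$ and $2\sum f\le2r$. So equality holds in \eqref{eq:f1} and \eqref{eq:f2} for all $i$, hence $f(i+r)=f(i+r-1)$ for all $i$. Thus $f$ is constant and $2f=1$, a contradiction.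

\emph{Proof of \eqref{eq:f2}.} Suppose $f(i)=f(i+r)=1$. Put $A=T_i$, $B=T_{i+1}$, $A'=T_{i+r}$, $B'=T_{i+r+1}$; the clockwise order is $A,B,A',B'$. There are edges $\alpha\beta'$ and $\alpha'\beta$ with $\alpha\in A$, $\beta'\in B'$, $\alpha'\in A'$, $\beta\in B$. Let $a,a'$ be the last vertices of $A,A'$ and $b,b'$ the first vertices of $B,B'$ in clockwise order. We shall see that the two edges may be moved to these extreme vertices.

First, $a\sim\beta'$: if $a\ne\alpha$, take an $F$-edge $ap$ with $p\in A'$ and apply (M) to the quadrilateral $\alpha\,a\,p\,\beta'$ with the sides $ap$, $\beta'\alpha$. Next, $a\sim b'$: if $b'\ne\beta'$, take an $F$-edge $qb'$ with $q\in B$ and apply (M) to $a\,q\,b'\,\beta'$ with the sides $qb'$, $\beta'a$. By rotation symmetry also $a'\sim b$. Now (M) for $a\,b\,a'\,b'$ with the sides $ba'$, $b'a$ gives $a\sim a'$ and $b\sim b'$.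

We may assume that the cycle on $A\cup A'$ contains $aa'$. If not, orient it and let $p=a^+\in A'$, $s=a'^+\in A$. Then $s\ne a$ and $p\ne a'$, the clockwise order is $s,a,p,a'$, and (M) with the sides $ap$, $a's$ gives $s\sim p$. Since $a\sim a'$ and $a^+\sim a'^+$, a $2$-opt move gives a cycle on the same vertices that contains $aa'$. Likewise we may assume that the cycle on $B\cup B'$ contains $bb'$: with $p=b^+\in B'$ and $s=b'^+\in B$ the clockwise order is $b,s,b',p$, (M) with the sides $sb'$, $pb$ gives $s\sim p$, and a $2$-opt move applies. The number of cycles is still $r$. But now $aa'$ and $b'b$ are edges of different cycles with $a\sim b'$ and $a'\sim b$, contradicting Lemma~\ref{lem:ex}(a).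
\end{proof}

\section{Non-bipartite graphs: the exceptional structures}\label{sec:cases}

Let $G\in\mathcal G$ be connected and non-bipartite. The graphs $G-N[u]$ are $P_5$-free, so by Lemmas~\ref{lem:chain} and~\ref{lem:c5} each of their components is a chain graph or a blow-up of $C_5$. If for every $u$ there is at most one nontrivial component and it is a chain graph, then there is so much nesting that a circular order as in Section~\ref{sec:circle} exists. There are two ways in which this can fail. We distinguish:
\begin{itemize}
\item \textbf{Case I.} For some vertex $u$, the graph $G-N[u]$ contains an induced $C_5$.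
\item \textbf{Case II.} Case I does not hold, and for some vertex $u$ the graph $G-N[u]$ contains an induced $2K_2$.
\item \textbf{Case III.} For no vertex $u$ does $G-N[u]$ contain an induced $C_5$ or $2K_2$.
\end{itemize}
If Case I does not hold, then every vertex off an induced $C_5$ has a neighbor on it; we refer to this property as (D). It is available in Cases II and III.

In Cases I and II the graph turns out to be a blow-up of a small graph, which we call a \emph{skeleton}. Let $R_8$ be the graph in Figure~\ref{fig:R8}; its edges are
\[
ab,\ bc,\ cd,\ de,\ ef,\ fa,\quad pb,\ pe,\quad qc,\ qf,\quad pq .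
\]
It has the automorphisms $\sigma=(b\,f)(c\,e)(p\,q)$ and $\tau=(a\,d)(b\,e)(c\,f)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,inner sep=1.5pt,minimum size=16pt}]
\node (a) at (-2.4,0) {$a$};
\node (b) at (-1.2,1.6) {$b$};
\node (c) at (1.2,1.6) {$c$};
\node (d) at (2.4,0) {$d$};
\node (e) at (1.2,-1.6) {$e$};
\node (f) at (-1.2,-1.6) {$f$};
\node (p) at (-0.7,0.3) {$p$};
\node (q) at (0.7,0.3) {$q$};
\draw (a)--(b)--(c)--(d)--(e)--(f)--(a);
\draw (b)--(p)--(e);
\draw (c)--(q)--(f);
\draw (p)--(q);
\end{tikzpicture}
\caption{The graph $R_8$: a hexagon $abcdef$, a vertex $p$ joined to the opposite vertices $b,e$, a vertex $q$ joined to the opposite vertices $c,f$, and the edge $pq$. Its only $4$-cycles are $bpqc$ and $epqf$. The five skeletons used in the proof are $R_8$, $R_8-b$, $R_8-q$, the graph $R_8-ef$ obtained by deleting the edge $ef$, and $R_8-ef-b$.}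
\label{fig:R8}
\end{figure}

\begin{proposition}\label{prop:caseI}
In Case I, $G$ is a blow-up of $R_8$, $R_8-b$, $R_8-ef$ or $R_8-ef-b$.
\end{proposition}
\begin{proof}
Let $D$ be the component of $G-N[u]$ that contains an induced $C_5$. By Lemmas~\ref{lem:dom}(b) and~\ref{lem:c5}, $D$ is a blow-up of $C_5$ with classes $D_0,\dots,D_4$. Let $V=N(u)$, which is independent, let $V''$ be the set of vertices of $V$ with a neighbor in $D$, and let $Z$ be the set of vertices outside $N[u]\cup D$. Then $V''\ne\emptyset$, since $G$ is connected, and $Z$ is anticomplete to $D\cup\{u\}$. We first show that the vertices of $Z$ behave like $u$, and then determine which classes $D_i$ the vertices of $V$ can be joined to.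

\emph{Step 1. $V''$ is complete to $Z$.} Let $v\in V''$ and $z\in Z$, and let $v\sim q_0$, where $q_0q_1q_2q_3q_4$ is an induced $C_5$ in $D$. Then $v$ is adjacent neither to $q_1$ nor to $q_4$, and not to both of $q_2,q_3$. So $u\,v\,q_0\,q_1\,q_2$ or $u\,v\,q_0\,q_4\,q_3$ is an induced $P_5$. By Lemma~\ref{lem:dom}, $z$ has a neighbor on it, which can only be $v$.

Consequently $Z$ is independent, and so is $U=\{u\}\cup Z$. Moreover $U$ is complete to $V''$, and $N(U)\subseteq V$.

\emph{Step 2. No $v\in V$ is mixed on any $D_i$.} By symmetry suppose $v\sim d_2$ and $v\not\sim d_2'$ with $d_2,d_2'\in D_2$. Let $d_3\in D_3$. Then $v\not\sim d_3$, and $u\,v\,d_2\,d_3\,d_2'$ is an induced $P_5$. A vertex of $D_0$ can have no neighbor on it except $v$, so by Lemma~\ref{lem:dom} $v$ is complete to $D_0$. With $d_1\in D_1$ in place of $d_3$ we see that $v$ is complete to $D_4$. As $D_0$ is complete to $D_4$, this gives a triangle.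

So each $v\in V''$ has a \emph{type} $s\subseteq\mathbb Z_5$ with $N(v)\cap D=\bigcup_{i\in s}D_i$, where $s=\{i\}$ or $s=\{i,i+2\}$. We call $j$ the \emph{center} of the types $\{j\}$ and $\{j-1,j+1\}$.

\emph{Step 3. Suppose that $v\in V''$ has a type $t$ with $i\notin t$ and $t\cap\{i+2,i+3\}\ne\emptyset$. Then every $w\in V$ without a neighbor in $D_i$ has a neighbor in $D_{i+2}\cup D_{i+3}$.} Otherwise choose $d,d'$ in the two classes $D_{i+2},D_{i+3}$, one in each, with $d\sim v$. Then $w\,u\,v\,d\,d'$ is an induced $P_5$, and a vertex of $D_i$ has no neighbor on it, contradicting Lemma~\ref{lem:dom}.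

\emph{Step 4. The types that occur.} If $v$ has center $j$, then the hypothesis of Step 3 holds for $i=j+2$ and for $i=j+3$. The first of these already shows that every $w\in V$ has a neighbor in $D$, so $V=V''$. Furthermore, if the center $j$ occurs, then every occurring type $s$ satisfies the condition $\mathrm{Cond}_j$:
\[
\bigl(j+2\in s\text{ or }s\cap\{j-1,j\}\ne\emptyset\bigr)\quad\text{and}\quad\bigl(j+3\in s\text{ or }s\cap\{j,j+1\}\ne\emptyset\bigr).
\]
Consider $\mathrm{Cond}_0$. The types $\{1\},\{3\},\{1,3\}$ fail the first part (they avoid $\{2,4,0\}$), and the types $\{2\},\{4\},\{2,4\}$ fail the second (they avoid $\{3,0,1\}$). The four remaining types $\{0\},\{4,1\},\{0,2\},\{3,0\}$ satisfy both parts; their centers are $0,0,1,4$. By rotation, $\mathrm{Cond}_1$ holds exactly for $\{1\},\{0,2\},\{1,3\},\{4,1\}$.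

If only one center occurs, say $0$, then the set of occurring types is $\{\{0\}\}$, $\{\{4,1\}\}$ or $\{\{0\},\{4,1\}\}$. If two different centers occur, they are cyclically adjacent by the list for $\mathrm{Cond}_0$ and its rotations, so by rotation we may assume that $0$ and $1$ occur. Then all types satisfy $\mathrm{Cond}_0$ and $\mathrm{Cond}_1$, hence belong to $\{\{4,1\},\{0,2\}\}$, and both of these occur.

\emph{Step 5. Conclusion.} So $G$ is a blow-up with the classes $U$, $D_0,\dots,D_4$ and one class for each occurring type. Let $U$ be the class of $a$, let $D_0,D_1,D_2,D_3,D_4$ be the classes of $q,p,e,d,c$ in this order, let the type $\{4,1\}$ be the class of $b$ (joined to $c$, $p$ and $a$), and let the type $\{0,2\}$, or the type $\{0\}$, be the class of $f$ (joined to $q$, $e$ and $a$, or to $q$ and $a$). For the sets of occurring types $\{\{4,1\},\{0,2\}\}$, $\{\{0\},\{4,1\}\}$, $\{\{0\}\}$, $\{\{4,1\}\}$ we obtain blow-ups of $R_8$, $R_8-ef$, $R_8-ef-b$, and $R_8-f$. By $\sigma$, the last graph is isomorphic to $R_8-b$.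
\end{proof}

\begin{proposition}\label{prop:caseII}
In Case II, $G$ is a blow-up of $R_8-q$.
\end{proposition}
\begin{proof}
Let $u$ be such that $G-N[u]$ contains an induced $2K_2$. The components of $G-N[u]$ are $P_5$-free and contain no induced $C_5$, so they are bipartite by Lemma~\ref{lem:c5} and chain graphs by Lemma~\ref{lem:chain}. Let $D_1,\dots,D_l$ be the nontrivial components; since chain graphs are $2K_2$-free, $l\ge2$. Let $X_i,Y_i$ be the sides of $D_i$. Let $Z$ be the set of isolated vertices of $G-N[u]$, and let $V=N(u)$.

\emph{Step 1. For $v\in V$, the set $N(v)\cap D_i$ is $\emptyset$, $X_i$ or $Y_i$.} Let $v$ have a neighbor in $D_i$. Choose $j\ne i$. As $G$ is triangle-free, an edge of $D_j$ has an end $z\not\sim v$. This $z$ has no neighbor in $D_i\cup\{u,v\}$. So the connected graph $G[D_i\cup\{u,v\}]$ is $P_5$-free by Lemma~\ref{lem:dom}(b) and has no induced $C_5$ by (D); it is bipartite by Lemma~\ref{lem:c5} and $2K_2$-free by Lemma~\ref{lem:chain}. Say $v$ has a neighbor in $Y_i$. Then it has none in $X_i$, since $D_i$ is connected and $G[D_i\cup\{u,v\}]$ is bipartite. Let $y'\in Y_i$ have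 the neighbor $x'\in X_i$. The edges $uv$, $x'y'$ do not form an induced $2K_2$, so $v\sim y'$.

Let $V_i^X,V_i^Y,V_i^0$ be the sets of those $v\in V$ for which $N(v)\cap D_i$ is $X_i$, $Y_i$, $\emptyset$.

\emph{Step 2. With a suitable naming of the sides, each vertex of $V$ is joined either to all $X_i$ or to all $Y_i$.} If for each $i$ one of $V_i^X,V_i^Y$ were empty, we could name the sides so that all $V_i^X$ are empty, and $G$ would be bipartite with parts $V\cup\bigcup X_i$ and $\{u\}\cup Z\cup\bigcup Y_i$. So let $V_1^X,V_1^Y\ne\emptyset$. For $v\in V_1^X$, $v'\in V_1^Y$ and an edge $xy$ of $D_1$ with $x\in X_1$, $u\,v\,x\,y\,v'$ is an induced $C_5$. By (D), each vertex of $D_j$, $j\ge2$, is adjacent to $v$ or to $v'$, so $v,v'$ are attached to opposite sides of $D_j$. This holds for all such pairs $v,v'$. Hence we can name the sides of $D_j$ so that $V_1^X\subseteq V_j^X$ and $V_1^Y\subseteq V_j^Y$ for all $j\ge2$.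

Suppose there is a vertex $w\in V_1^0$, and let $v\in V_1^X$, $v'\in V_1^Y$. If $w\in V_j^X$ for some $j\ge2$, take an edge $x_jy_j$ of $D_j$ with $x_j\in X_j$: no vertex of $X_1$ has a neighbor on the induced $C_5$ $u\,w\,x_j\,y_j\,v'$, contradicting (D). If $w\in V_j^Y$ for some $j\ge2$, no vertex of $Y_1$ has a neighbor on the induced $C_5$ $u\,w\,y_j\,x_j\,v$, again a contradiction. If $w\in V_j^0$ for all $j$, then, for an edge $x_1y_1$ of $D_1$ with $x_1\in X_1$, no vertex of $Y_2$ has a neighbor on the induced $P_5$ $w\,u\,v\,x_1\,y_1$, contradicting Lemma~\ref{lem:dom}. So $V_1^0=\emptyset$. Hence $V=V^X\cup V^Y$, where the neighbors of each $v\in V^X$ in $\bigcup D_i$ are exactly $\bigcup X_i$, and the neighbors of each $v\in V^Y$ are exactly $\bigcup Y_i$; both sets are nonempty.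

\emph{Step 3. Completeness.} For $v\in V^X$, $x_1y_1\in E(D_1)$ and $x_2y_2\in E(D_2)$, where $x_i\in X_i$, the path $y_1\,x_1\,v\,x_2\,y_2$ is induced. By Lemma~\ref{lem:dom} every other vertex has a neighbor on it. A vertex of $Y_3$ would have none, so $l=2$. A vertex of $Y_1$ not adjacent to $x_1$ would have none, nor would a vertex of $Y_2$ not adjacent to $x_2$; since $x_1$, $x_2$ were arbitrary, $D_1$ and $D_2$ are complete bipartite. A vertex of $Z$ not adjacent to $v$ would have none, so $Z$ is complete to $V^X$. With the paths $x_1\,y_1\,v'\,y_2\,x_2$, $v'\in V^Y$, we see that $Z$ is complete to $V^Y$.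

So $G$ is a blow-up of $R_8-q$, in which $b,e,p,a,f,c,d$ have the classes $V^X$, $V^Y$, $\{u\}\cup Z$, $X_1$, $Y_1$, $X_2$, $Y_2$.
\end{proof}

\section{Non-bipartite graphs: the nested case}\label{sec:caseIII}

\begin{proposition}\label{prop:caseIII}
In Case III, the vertices of $G$ can be placed on a circle such that \textup{(M)} holds.
\end{proposition}

The idea is that, seen from a vertex $u$, the graph consists of four independent sets $X,U,Y,V$ with edges only between $X$ and $Y$ and between $V$ and the other three. The neighborhoods between these sets turn out to be nested in compatible ways, and placing the four sets around the circle in this order, each sorted by neighborhoods, gives (M).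

\begin{proof}
Fix any vertex $u$, and let $V=N(u)$, $W=V(G)\setminus N[u]$. The graph $G[W]$ is triangle-free and contains no induced $2K_2$ or $C_5$. Longer induced odd cycles contain an induced $2K_2$. So $G[W]$ is bipartite and has at most one nontrivial component. It has one, because otherwise $G$ would be bipartite with parts $V$ and $W\cup\{u\}$. Let $D$ be this component, a connected chain graph with sides $X,Y$. Let $Z$ be the set of isolated vertices of $G[W]$ and $U=\{u\}\cup Z$. Then $U$ is independent and $N(U)\subseteq V$. Let $x_1\in X$ be complete to $Y$ and $y_1\in Y$ complete to $X$. As $D$ is connected, every vertex of $X$ has a neighbor in $Y$ and vice versa.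

\medskip
\noindent\textbf{Nestedness.} In Case III no vertex is nonadjacent to all four vertices of an induced $2K_2$ that does not contain it. We use this mostly in the following form:
\begin{equation}\label{eq:five}
\parbox{.82\textwidth}{if $v\in V$, $w\in W$, $v\not\sim w$, and $ss'$ is an edge of $G[W]$ with $s,s'\notin N[w]$, then $v\sim s$ or $v\sim s'$.}
\end{equation}
Otherwise $uv$ and $ss'$ form an induced $2K_2$ in $G-N[w]$. We use \eqref{eq:five} to force adjacencies until a triangle appears.

(C1) \emph{The bipartite graphs between $V$ and $X$ and between $V$ and $Y$ are $2K_2$-free.} Suppose $v\sim x$, $v'\sim x'$, $v\not\sim x'$, $v'\not\sim x$ with $v,v'\in V$ and $x,x'\in X$; we may assume $N_Y(x)\subseteq N_Y(x')$. The edges $vx$, $v'x'$ form an induced $2K_2$, so every other vertex is adjacent to one of $v,v',x,x'$. Suppose there is $y\in Y$ with $y\not\sim x$, and let $s\in N_Y(x)$; thus $s\ne y$, $s\sim x$ and $s\sim x'$.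
\begin{itemize}
\item Let $y\not\sim x'$. Then $y\sim v$ or $y\sim v'$. As $x_1\sim y$, we have $x_1\ne x,x'$, and so $x_1$ is adjacent to $v$ or $v'$. If $y\sim v$, then $v\not\sim x_1$, so $v'\sim x_1$ and hence $v'\not\sim y$. Now \eqref{eq:five} with $v'$, $w=y$ and the edge $xs$ gives $v'\sim s$, and $v'sx'$ is a triangle. If $y\not\sim v$ and $y\sim v'$, then \eqref{eq:five} with $v$, $w=y$ and the edge $x's$ gives $v\sim s$, and $vsx$ is a triangle.
\item Let $y\sim x'$. Then $v'\not\sim y$, and \eqref{eq:five} with $v'$, $w=y$ and the edge $xs$ gives $v'\sim s$, and $v'sx'$ is a triangle.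
\end{itemize}
So $N_Y(x)=N_Y(x')=Y$. As $V$ is independent, every vertex of $V$ is adjacent to $x$ or to $x'$, so no vertex of $V$ has a neighbor in $Y$. But then $G$ is bipartite with parts $X\cup U$ and $V\cup Y$, a contradiction. The proof for $Y$ is the same with $X$ and $Y$ interchanged.

(C2) \emph{If $N_Y(x)\supsetneq N_Y(x')$ with $x,x'\in X$, then $N_V(x)\subseteq N_V(x')$; and if $N_X(y)\supsetneq N_X(y')$ with $y,y'\in Y$, then $N_V(y)\subseteq N_V(y')$.} By symmetry we prove the first part. Otherwise let $v\in N_V(x)\setminus N_V(x')$ and $y\in N_Y(x)\setminus N_Y(x')$; then $v\not\sim y$. Let $s\in N_Y(x')$. By \eqref{eq:five} with $v$, $w=y$ and the edge $x's$ we get $v\sim s$. As $s\in N_Y(x')\subseteq N_Y(x)$, $vsx$ is a triangle.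

(C3) \emph{For $v,v'\in V$ we have $N_X(v)\supseteq N_X(v')$ and $N_Y(v)\subseteq N_Y(v')$, or vice versa.} By (C1), $N_X(v)$ and $N_X(v')$ are comparable, and so are $N_Y(v)$ and $N_Y(v')$. So if the claim fails, then, up to the names, there are $x\in N_X(v)\setminus N_X(v')$ and $y\in N_Y(v)\setminus N_Y(v')$. Then $x\not\sim y$, so $x\ne x_1$ and $y\ne y_1$. By \eqref{eq:five} with $v'$, $w=x$ and the edge $x_1y$, $v'\sim x_1$. By \eqref{eq:five} with $v'$, $w=y$ and the edge $xy_1$, $v'\sim y_1$. So $v'x_1y_1$ is a triangle.

(C4) Let $V_X=\{v\in V:N(v)\cap D=X\}$ and $V_Y=\{v\in V:N(v)\cap D=Y\}$.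
\begin{itemize}
\item[(i)] \emph{If $z\in U$, $v\in V$ and $z\not\sim v$, then $v\in V_X\cup V_Y$.} Here $z\in Z$, and by \eqref{eq:five} with $w=z$ every edge of $D$ has an end in $N(v)$. If $v\not\sim x_1$, then $v$ is complete to $Y$, hence has no neighbor in $X$, and $v\in V_Y$. If $v\sim x_1$, then $v$ has no neighbor in $Y$, so it is complete to $X$, and $v\in V_X$.
\item[(ii)] \emph{No $z\in U$ misses both a vertex $v\in V_X$ and a vertex $v'\in V_Y$} (we say that $z$ \emph{misses} $v$ if $z\not\sim v$). Otherwise, for an edge $xy$ of $D$ with $x\in X$, the induced $C_5$ $u\,v\,x\,y\,v'$ contains no neighbor of $z$, contradicting (D).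
\item[(iii)] \emph{The bipartite graphs between $U$ and $V_X$ and between $U$ and $V_Y$ are $2K_2$-free.} A vertex of $Y$ has no neighbor in $U\cup V_X$, so a $2K_2$ between $U$ and $V_X$ would lie in $G-N[y]$ for $y\in Y$. For $V_Y$ use a vertex of $X$.
\end{itemize}

\medskip
\noindent\textbf{The circular order.} Clockwise we place $X$, $U$, $Y$, $V$, each set in a linear order with the following properties (``before'' refers to the clockwise order inside the set):
\begin{itemize}
\item[(O1)] if $x$ is before $x'$, then $N_Y(x)\supseteq N_Y(x')$ and $N_V(x)\subseteq N_V(x')$;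
\item[(O2)] if $y$ is before $y'$, then $N_X(y)\subseteq N_X(y')$ and $N_V(y)\supseteq N_V(y')$;
\item[(O3)] if $v$ is before $v'$, then $N_X(v)\supseteq N_X(v')$ and $N_Y(v)\subseteq N_Y(v')$; moreover $N_U(v)\subseteq N_U(v')$ if $v,v'\in V_X$, and $N_U(v)\supseteq N_U(v')$ if $v,v'\in V_Y$;
\item[(O4)] in $U$ we first have the vertices that miss some vertex of $V_Y$, by increasing neighborhoods; then the vertices complete to $V$; then those that miss some vertex of $V_X$, by decreasing neighborhoods.
\end{itemize}
Such orders exist. For $X$, order by decreasing $N_Y$ ($D$ is a chain graph) and break ties by increasing $N_V$ (nested by (C1)); for different $N_Y$ the condition on $N_V$ is (C2). For $Y$, order by increasing $N_X$ and break ties by decreasing $N_V$, again by (C1) and (C2). For $V$, the relation in the first part of (O3) is transitive, and by (C3) any two vertices are comparable. Vertices comparable in both directions have the same neighbors in $D$; so $V_X$ and $V_Y$, if nonempty, are equivalence classes, and inside them we order by $N_U$, nested by (C4)(iii). For $U$, the three groups partition $U$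 by (C4)(i),(ii); the vertices of the first group are complete to $V\setminus V_Y$ and those of the last to $V\setminus V_X$, so inside these groups the neighborhoods are nested by (C4)(iii).

We note a consequence of (O3). For $v'$ before $v$:
\begin{equation}\label{eq:VXY}
v\in V_X\Rightarrow v'\in V_X,\qquad v'\in V_Y\Rightarrow v\in V_Y .
\end{equation}
Indeed, if $v\in V_X$, then $N_X(v')\supseteq N_X(v)=X$ and $N_Y(v')\subseteq N_Y(v)=\emptyset$; the second implication is analogous.

\medskip
\noindent\textbf{Verification of (M).} Cut the circle between $V$ and $X$ to obtain a linear order $<$ with $X<U<Y<V$. There are no edges between $X$ and $U$ or between $U$ and $Y$, so the edges, with the smaller end first, are of types $XY$, $XV$, $UV$, $YV$. Two disjoint edges that do not cross are in one of two positions.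

\emph{Position 1: edges $st$, $s't'$ with $s<t<s'<t'$.} We need $s\sim s'$ and $t\sim t'$. The smaller end of an edge is not in $V$, so $s'\notin V$, and as $t<s'$, $t\notin V$. So $s=x\in X$ and $t=y\in Y$, and therefore $s'=y'\in Y$ and $t'=v\in V$ with $y<y'$. By (O2), $x\in N_X(y)\subseteq N_X(y')$ and $v\in N_V(y')\subseteq N_V(y)$.

\emph{Position 2: edges $st$, $s't'$ with $s<s'<t'<t$.} We need $s\sim t'$ and $s'\sim t$. If $st$ has type $XY$, then so has $s't'$, since $t'<t\in Y$. If $st$ has type $XV$, then $s't'$ may have any type. If $st$ has type $UV$, then $s't'$ has type $UV$ or $YV$; if $st$ has type $YV$, so has $s't'$. This gives eight cases, listed with $st$ first. Where both letters of a pair occur, we have $x<x'$, $u_1<u_2$ and $v'<v$, while $y'<y$ in case 1 and $y<y'$ in case 8.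
\begin{enumerate}
\item $xy$ and $x'y'$: $y'\in N_Y(x')\subseteq N_Y(x)$ by (O1), and $x'\in N_X(y')\subseteq N_X(y)$ by (O2).
\item $xv$ and $x'y'$: $y'\in N_Y(x')\subseteq N_Y(x)$ and $v\in N_V(x)\subseteq N_V(x')$, both by (O1).
\item $xv$ and $x'v'$: $x\in N_X(v)\subseteq N_X(v')$ by (O3), and $v\in N_V(x)\subseteq N_V(x')$ by (O1).
\item $xv$ and $u'v'$ with $u'\in U$: $x\sim v'$ as in case 3. Suppose $u'\not\sim v$. By (C4)(i) and $v\sim x$, $v\in V_X$; so $v'\in V_X$ by \eqref{eq:VXY}, and $u'\in N_U(v')\subseteq N_U(v)$ by (O3), a contradiction.
\item $xv$ and $y'v'$: $x\sim v'$ as in case 3, and $y'\in N_Y(v')\subseteq N_Y(v)$ by (O3).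
\item $u_1v$ and $u_2v'$. Suppose $u_1\not\sim v'$; then $v'\in V_X\cup V_Y$ by (C4)(i). If $v'\in V_Y$, then $v\in V_Y$ by \eqref{eq:VXY}, and $u_1\in N_U(v)\subseteq N_U(v')$, a contradiction. If $v'\in V_X$, then $u_1$ is in the last group of $U$, hence so is $u_2$, and $v'\in N(u_2)\subseteq N(u_1)$ by (O4), a contradiction. Suppose $u_2\not\sim v$; then $v\in V_X\cup V_Y$. If $v\in V_X$, then $v'\in V_X$ by \eqref{eq:VXY}, and $u_2\in N_U(v')\subseteq N_U(v)$, a contradiction. If $v\in V_Y$, then $u_2$ is in the first group, hence so is $u_1$, and $v\in N(u_1)\subseteq N(u_2)$, a contradiction.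
\item $u_1v$ and $y'v'$: $y'\sim v$ as in case 5. If $u_1\not\sim v'$, then $v'\in V_Y$, as $v'\sim y'$; so $v\in V_Y$ by \eqref{eq:VXY}, and $u_1\in N_U(v)\subseteq N_U(v')$, a contradiction.
\item $yv$ and $y'v'$: $y'\sim v$ as in case 5, and $v'\in N_V(y')\subseteq N_V(y)$ by (O2).
\end{enumerate}
So (M) holds.
\end{proof}

\section{Blow-ups of the five skeletons}\label{sec:blow}

\begin{proposition}\label{prop:blow}
Let $R$ be one of $R_8$, $R_8-q$, $R_8-b$, $R_8-ef$, $R_8-ef-b$. Every $1$-tough blow-up of $R$ that has a $2$-factor is hamiltonian.
\end{proposition}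

\subsection{From cycles to edge weights}

Let $G$ be a $1$-tough blow-up of a graph $R$, where the class of $v$ has $w_v\ge1$ vertices. The vertices of a class are interchangeable, so what matters about a $2$-factor is only how many of its edges run between each pair of classes. A \emph{solution} is a vector $x\in\mathbb Z_{\ge0}^{E(R)}$ with
\[
\sum_{e\ni v}x_e=2w_v\qquad\text{for all }v\in V(R).
\]
The \emph{components} of $x$ are the components of the graph on $V(R)$ formed by the edges with $x_e>0$; each has at least two vertices. We denote their number by $r(x)$ and name them by their vertex sets. For $I\subseteq V(R)$ put $w(I)=\sum_{v\in I}w_v$.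

\begin{lemma}\label{lem:W}
Let $G$ be as above, with at least three vertices.
\begin{itemize}
\item[(a)] If $G$ has a $2$-factor, then there is a solution.
\item[(b)] If there is a solution with $r(x)=1$, then $G$ is hamiltonian.
\item[(c)] Let $x$ be a solution for which $r(x)$ is minimum. If two opposite edges of a $4$-cycle of $R$ are positive in $x$, then they are in the same component of $x$.
\item[(d)] If $I\ne\emptyset$ is independent in $R$ and $V(R)\ne I\cup N(I)$, then $w(I)\ne w(N(I))$.
\end{itemize}
\end{lemma}
\begin{proof}
(a) Count the edges of the $2$-factor between the classes. (b) The multigraph with $x_e$ copies of $e$ is connected and all its degrees $2w_v$ are even. So it has an Euler tour, which visits $v$ exactly $w_v$ times; using different vertices of the class at different visits we get a Hamilton cycle. (c) Let $st,s't'$ be positive in different components, where $ss'$ and $tt'$ are edges of $R$. Decrease $x_{st},x_{s't'}$ by $1$ and increase $x_{ss'},x_{tt'}$ by $1$. This gives a solution. A connected multigraph with all degrees even stays connected if one copy of an edge is deleted, so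 the two components are joined into one and the others do not change, contradicting minimality. (d) By Lemma~\ref{lem:tough}(b) applied to the union of the classes of $I$, even $w(N(I))\ge w(I)+1$.
\end{proof}

The strategy is to start with a solution with the fewest components. If it is not connected, then either an exchange reduces $r(x)$, or so many edges have value zero that the remaining values can be computed. In the latter case an equality $w(I)=w(N(I))$ usually comes out, which is forbidden by (d); in a few cases we have to exhibit directly a set of classes whose deletion contradicts $1$-toughness.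

\begin{example}
The smallest instance is a blow-up of $C_5=01234$. Let $x$ be a solution with $r(x)\ge2$. Each component has at least two vertices, so up to rotation the components are $\{0,1\}$ and $\{2,3,4\}$. Then $x_{23}=2w_2$ and $x_{34}=2w_4$, hence $w_3=w_2+w_4$. Here $N(3)=\{2,4\}$, while $0,1$ are outside; this is forbidden by Lemma~\ref{lem:W}(d) for $I=\{3\}$. So every solution is connected, and every $1$-tough blow-up of $C_5$ with a $2$-factor is hamiltonian.
\end{example}

\noindent\textbf{Conventions for the rest of this section.} We fix a skeleton $R$ and suppose that $G$ is a $1$-tough blow-up of $R$ with a $2$-factor, that $x$ is \emph{minimal}, i.e.\ $r(x)$ is minimum over all solutions, and that $r(x)\ge2$; we derive a contradiction. We write $ab$ for the value $x_{ab}$ as well as for the edge, and $(ab)'$ for the value in a modified solution $x'$. The words \emph{forbidden for $I$} after an equality mean that it contradicts Lemma~\ref{lem:W}(d); then the left-hand side is $w(I)$, the right-hand side is $w(N(I))$, and vertices outside $I\cup N(I)$ are named in parentheses where this helps. ``We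 compute'' means that we use the equations at the vertices one after the other. By $\Omega$ we denote the operation
\[
\Omega:\qquad ab,\ cd,\ ef\ \text{ increase by }1,\qquad bc,\ de,\ fa\ \text{ decrease by }1,
\]
and by $\Omega^-$ its inverse; both preserve all equations, and give a solution if no value becomes negative. Symmetries of $R$ may be applied, since they preserve the hypotheses.

\subsection{The skeleton $R_8$}\label{subsec:R8}

The two $4$-cycles $bpqc$ and $epqf$ give, by Lemma~\ref{lem:W}(c): whenever both are positive in a minimal solution, the following are in the same component: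
\[
\text{(i) } bp,cq;\qquad\text{(ii) } bc,pq;\qquad\text{(iii) } ep,fq;\qquad\text{(iv) } ef,pq .
\]

\medskip
\noindent\textbf{Case 1: $p$ and $q$ are in different components.} Then $pq=0$, $bp+ep=2w_p$, $cq+fq=2w_q$. By (i) and (iii), $bp,cq$ are not both positive and $ep,fq$ are not both positive. So either $bp=2w_p$, $fq=2w_q$, $ep=cq=0$, or $ep=2w_p$, $cq=2w_q$, $bp=fq=0$. By $\tau$ we may assume the former. Then $b$ and $f$ are in different components, so $ab,af$ are not both positive. The symmetry $\sigma$ preserves what we have and exchanges $ab$ with $af$, so we may assume $af=0$, $ab=2w_a$. Not all of $bc,cd,de,ef$ are positive.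
\begin{itemize}
\item If $ef=0$, we compute $de=2w_e$, $cd=2w_d-2w_e$, $bc=2w_c-cd$, and the equation at $b$ is $2w_b=2w_a+2w_p+bc$. So $w_b+w_d=w_a+w_p+w_c+w_e$, forbidden for $I=\{b,d\}$ ($f,q$ outside).
\item If $cd=0$, then $bc=2w_c$ and $w_b=w_a+w_c+w_p$, forbidden for $I=\{b\}$.
\item Let $cd,ef>0$. Then $bc=0$ or $de=0$. If $bc=0$, then $cd=2w_c$ and $ef=2w_f-2w_q$, which is positive and even. If $de=0$, then $cd=2w_d$ and $ef=2w_e$. In both cases $ab,cd,ef\ge2$, so after $\Omega^-$ all edges of the hexagon are positive, and so are $bp$ and $fq$. This is a solution with one component, a contradiction.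
\end{itemize}

\noindent\textbf{Case 2: $p$ and $q$ are in the same component $C$.} Let $K\ne C$ be a component.

\emph{Neither $bc$ nor $ef$ is positive in $K$.} Suppose $bc>0$ with $b,c\in K$. Then $bp=cq=0$, and $pq=0$ by (ii). So $ep=2w_p$, $fq=2w_q$, and $e,f\in C$. Decrease $ep,fq$ by $1$ and increase $ef,pq$ by $1$. Since $ep,fq$ remain positive, the components do not change, and the new solution is minimal. But now $bc,pq$ are positive in different components, contradicting (ii). For $ef$ apply $\tau$.

Hence $K$ is one of $\{a,b\},\{a,f\},\{f,a,b\},\{c,d\},\{d,e\},\{c,d,e\}$. If $K=\{f,a,b\}$, then $ab=2w_b$ and $af=2w_f$, so $w_a=w_b+w_f$, forbidden for $I=\{a\}$. If $K=\{c,d,e\}$, then $w_d=w_c+w_e$, forbidden for $I=\{d\}$. By $\sigma$ and $\tau$ we may therefore assume $K=\{a,b\}$: thus $w_a=w_b$, $ab=2w_a$, $af=bc=bp=0$.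

\emph{2.1: $cd=0$.} Then $de=2w_d$, $cq=2w_c$, $ef+fq=2w_f$, $ep+pq=2w_p$. Adding the equations at $e$ and $q$ we get
\[
2w_e+2w_q=de+(ef+fq)+(ep+pq)+cq=2w_d+2w_f+2w_p+2w_c,
\]
forbidden for $I=\{e,q\}$ ($a,b$ outside).

\emph{2.2: $cd\ge1$ and $ef=ep=0$.} We compute $de=2w_e$, $pq=2w_p$, $fq=2w_f$, $cd=2w_d-2w_e$, $cq=2w_c-cd$. The equation at $q$ gives $w_q+w_d=w_p+w_f+w_c+w_e$, forbidden for $I=\{q,d\}$ ($a,b$ outside).

\emph{2.3: $cd\ge1$, $ef=0$, $ep\ge1$.} Then $fq=2w_f\ge2$, and $e,f\in C$. Decrease $ep,fq$ by $1$ and increase $ef,pq$ by $1$. Afterwards $ef,fq,pq>0$, so even if $ep$ has become $0$, the set $C$ stays connected, and the other components do not change. The new solution is minimal, still has the component $\{a,b\}$, and satisfies the hypotheses of 2.4.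

\emph{2.4: $cd\ge1$ and $ef\ge1$.} As $ef$ can be positive only in $C$, we have $e,f\in C$. Apply $\Omega^-$ to get $x'$. Then $(ab)'=2w_a-1\ge1$, $(bc)'\ge1$, $(fa)'\ge1$, so $f,a,b,c$ are together in $x'$; also $(de)'\ge1$. Suppose $(cd)'\ge1$ or $(ef)'\ge1$. Then the whole hexagon is in one component of $x'$, and a further component would have to be $\{p,q\}$. In that case $bp=ep=cq=fq=0$ in $x'$ and hence in $x$, so $C=\{p,q\}$, which is impossible as $e\in C$. So $r(x')=1$, a contradiction. Hence $cd=ef=1$ in $x$, and $fq=2w_f-1\ge1$, $cq=2w_c-1\ge1$.

If $ep\ge1$, then in $x'$ the vertices $a,b,c,f,q$ are together and $d,e,p$ are together. Either $r(x')=1$, a contradiction, or $r(x')=2\le r(x)$; then $x'$ is minimal with $ep,fq$ positive in different components, contradicting (iii).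

If $ep=0$, then $pq=2w_p$, and the equation at $q$ is $2w_q=2w_p+(2w_c-1)+(2w_f-1)$, that is, $w_q+1=w_p+w_c+w_f$. Deleting the classes of $p,c,f$ from $G$ leaves $w_q$ isolated vertices (the class of $q$) and two further components, formed by the classes of $a,b$ and of $d,e$. These are $w_q+2>w_p+w_c+w_f$ components, contradicting $1$-toughness.

\subsection{The skeleton $R_8-q$}

This graph consists of the three routes $b\,p\,e$, $b\,a\,f\,e$, $b\,c\,d\,e$ between $b$ and $e$. It has the symmetries $\rho=(a\,c)(f\,d)$ and $\lambda=(b\,e)(a\,f)(c\,d)$.

\medskip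
\noindent\textbf{$b$ and $e$ are in the same component.} It contains $p$, so another component is $\{a,f\}$ or $\{c,d\}$; by $\rho$ let it be $\{a,f\}$. Thus $af=2w_a=2w_f$ and $ab=ef=0$.

If $bc=0$, we compute $bp=2w_b$, $cd=2w_c$, $de=2w_d-2w_c$, $ep=2w_p-2w_b$, and $2w_e=de+ep$. So $w_p+w_d=w_b+w_e+w_c$, forbidden for $I=\{p,d\}$ ($a,f$ outside). If $de=0$, apply $\lambda$. So let $bc,de\ge1$, and apply $\Omega$ to get $x'$. Then $(ab)',(ef)'\ge1$ and $(fa)'=2w_a-1\ge1$, so $b,a,f,e$, and with them $p$, are together, and $(cd)'\ge1$. If $(bc)'$ or $(de)'$ is positive, then $r(x')=1$, a contradiction. So $bc=de=1$ in $x$, hence $bp=2w_b-1$, $ep=2w_e-1$, and $w_p+1=w_b+w_e$. Deleting the classes of $b,e$ leaves $w_p$ isolated vertices and two further components (the classes of $a,f$ and of $c,d$), that is, $w_p+2>w_b+w_e$ components, a contradiction.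

\medskip
\noindent\textbf{$b$ and $e$ are in different components.} Then each route contains an edge of value zero. By $\lambda$ assume $bp=0$, so $ep=2w_p$. For the other two routes there are nine combinations of a zero edge on each.
\begin{itemize}
\item $af=cd=0$: $ef=2w_f$, $de=2w_d$, so $w_e=w_p+w_f+w_d$, forbidden for $I=\{e\}$.
\item $af=bc=0$: $ab=2w_a$, $ef=2w_f$, $cd=2w_c$. And $af=de=0$: $ab=2w_a$, $ef=2w_f$, $cd=2w_d$. In both cases after $\Omega^-$ all edges of the hexagon are positive, and $ep>0$; this solution has one component, a contradiction. By $\rho$ the combinations $cd=ab=0$ and $cd=ef=0$ are impossible as well.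
\item $ab=bc=0$: impossible, as $b$ would have no positive edge.
\item $ab=de=0$: $bc=2w_b$, $cd=2w_d$, so $w_c=w_b+w_d$, forbidden for $I=\{c\}$. By $\rho$ the combination $bc=ef=0$ is impossible as well.
\item $ef=de=0$: we compute $af=2w_f$, $ab=2w_a-2w_f$, $cd=2w_d$, $bc=2w_c-2w_d$, and $2w_b=ab+bc$. So $w_a+w_c=w_b+w_f+w_d$, forbidden for $I=\{a,c\}$ ($e,p$ outside).
\end{itemize}

\subsection{The skeleton $R_8-b$}

Here $N(a)=\{f\}$, so $af=2w_a$, and Lemma~\ref{lem:tough}(b) for the class of $a$ gives $w_f\ge w_a+1$. The rules (iii) and (iv) of Subsection~\ref{subsec:R8} hold, since $epqf$ is still a $4$-cycle.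

\medskip
\noindent\textbf{$p$ and $q$ are in different components.} Then $pq=0$ and $ep=2w_p$, so $fq=0$ by (iii), $cq=2w_q$ and $ef=2w_f-2w_a>0$. Since the edges $ep$ and $cq$ are positive in different components, $cd=0$ or $de=0$. If $cd=0$, then $de=2w_d$, and the equation at $e$ gives $w_e+w_a=w_d+w_f+w_p$, forbidden for $I=\{e,a\}$ ($c,q$ outside). If $de=0$, then $cd=2w_d$ and $w_c=w_d+w_q$, forbidden for $I=\{c\}$.

\medskip
\noindent\textbf{$p$ and $q$ are in the same component $C$.} Let $K\ne C$ be a component. If $ef>0$ in $K$, then $ep=fq=0$ and $pq=2w_p>0$, contradicting (iv). So $K\subseteq\{a,f\}$ or $K\subseteq\{c,d,e\}$.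
\begin{itemize}
\item $K=\{a,f\}$: then $w_a=w_f$, which is impossible.
\item $K=\{c,d,e\}$: $cd=2w_c$, $de=2w_e$, so $w_d=w_c+w_e$, forbidden for $I=\{d\}$.
\item $K=\{c,d\}$: $cq=de=0$. Adding the equations at $e$ and $q$ gives $2w_e+2w_q=(ef+fq)+(ep+pq)=(2w_f-2w_a)+2w_p$. So $w_f+w_p=w_a+w_e+w_q$, forbidden for $I=\{f,p\}$ ($c,d$ outside).
\item $K=\{d,e\}$: $cd=ef=ep=0$, so $pq=2w_p$, $cq=2w_c$, $fq=2w_f-2w_a$, and the equation at $q$ gives $w_q+w_a=w_p+w_c+w_f$, forbidden for $I=\{q,a\}$ ($d,e$ outside).
\end{itemize}

\subsection{The skeleton $R_8-ef$}

This graph consists of the two paths $b\,a\,f\,q$ and $p\,e\,d\,c$ and the four \emph{links} $bp,bc,qp,qc$. Its symmetries include $\mu=(b\,q)(a\,f)$, $\nu=(p\,c)(e\,d)$, and the exchange of the two paths, $b,a,f,q\leftrightarrow p,e,d,c$. Every link has one end in $\{b,q\}$ and one in $\{p,c\}$. The links form the $4$-cycle $bpqc$, so any two of them share a vertex or are opposite on it, and by Lemma~\ref{lem:W}(c) \emph{all positive links of a minimal solution are in one component}. Let $t$ be the sum of the values of the four links. Along the $8$-cycle $a\,b\,p\,e\,d\,c\,q\,f$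 we use the operation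
\[
\Xi:\qquad ab,\ ep,\ cd,\ fq\ \text{ decrease by }1,\qquad bp,\ de,\ cq,\ fa\ \text{ increase by }1,
\]
and its inverse $\Xi^-$.

If $t=0$, then $ab=2w_b$, $fq=2w_q$, $ep=2w_p$, $cd=2w_c$, all at least $2$. After $\Xi$ the whole $8$-cycle is positive, a contradiction. So $t>0$. As $r(x)\ge2$, there is a component $K$ without a positive link; it is contained in one of the two paths, by symmetry in $b\,a\,f\,q$. It is not the whole path, since then $t=0$. If $K=\{b,a,f\}$, then $w_a=w_b+w_f$, forbidden for $I=\{a\}$; if $K=\{a,f,q\}$, then $w_f=w_a+w_q$, forbidden for $I=\{f\}$. So $K$ is $\{a,f\}$, or, by $\mu$, we may assume that $K$ is $\{a,b\}$.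

\medskip
\noindent\textbf{The middle pair: $K=\{a,f\}$.} Here $x$ is any minimal solution with this component. Then $w_a=w_f$, $ab=fq=0$, $af=2w_a$, $bp+bc=2w_b$, $pq+cq=2w_q$, and $t=2w_b+2w_q\ge4$.
\begin{itemize}
\item If $de=0$, then $ep=2w_e$, $cd=2w_d$, and counting links at $p$ and $c$ gives $2w_b+2w_q=t=(2w_p-2w_e)+(2w_c-2w_d)$. So $w_p+w_c=w_b+w_q+w_e+w_d$, forbidden for $I=\{p,c\}$ ($a,f$ outside).
\item Let $de\ge1$, and suppose that neither $bp,cq$ are both positive nor $bc,pq$ are both positive. If $bp=0$, then $bc=2w_b>0$, so $pq=0$, $cq=2w_q$, and we compute $ep=2w_p$, $de=2w_e-2w_p$, $cd=2w_d-de$, $2w_c=bc+cq+cd$. So $w_c+w_e=w_b+w_q+w_d+w_p$, forbidden for $I=\{c,e\}$ ($a,f$ outside). If $bp>0$, then $cq=0$, so $pq=2w_q>0$, $bc=0$ and $bp=2w_b$; this is the image under $\nu$ of the situation just treated.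
\item Let $de\ge1$, and suppose, by $\nu$, that $bp,cq\ge1$. Apply $\Xi^-$ to get $x'$. Then $(ab)'=(fq)'=1$ and $(af)'=2w_a-1\ge1$, so $b,a,f,q$ are together in $x'$; also $(ep)',(cd)'\ge1$, and the link sum is $t-2\ge2$. If $(de)'\ge1$, then $p,e,d,c$ are together as well, and a positive link joins the two paths, so $r(x')=1$, a contradiction. Hence $de=1$ in $x$. Each of the sets $\{p,e\}$, $\{c,d\}$ is connected in $x'$. At least one of them meets a positive link of $x'$, but not both, since otherwise $r(x')=1$. The symmetry $\mu\nu$ preserves $\Xi^-$ and $K$ and exchanges the two sets, so we may assume that $\{p,e\}$ meets no positive link of $x'$. So $bp=1$ and $pq=0$ in $x$, hence $bc=2w_b-1$, $cq=2w_q$, $cd=2w_d-1$, and the equation at $c$ gives $w_c+1=w_b+w_q+w_d$. Deleting the classes of $b,q,d$ leaves $w_c$ isolated vertices (the class of $c$) and the components formed by the classes of $a,f$ and of $p,e$; these are $w_c+2>w_b+w_q+w_d$ components, contradicting $1$-toughness.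
\end{itemize}
By the exchange symmetry, no minimal solution has a component $\{a,f\}$ or $\{d,e\}$.

\medskip
\noindent\textbf{An end pair: $K=\{a,b\}$.} Then $ab=2w_a=2w_b$, $af=bp=bc=0$, $fq=2w_f$. If $ep=0$, we compute $pq=2w_p$, $de=2w_e$, $cd=2w_d-2w_e$, $cq=2w_c-cd$, and $2w_q=fq+pq+cq$. So $w_q+w_d=w_f+w_p+w_c+w_e$, forbidden for $I=\{q,d\}$ ($a,b$ outside). If $cd=0$, apply $\nu$. So let $ep,cd\ge1$, and apply $\Xi$ to get $x'$. Then $(ab)',(fq)'\ge1$ and $(bp)',(fa)',(cq)'\ge1$, so $p,b,a,f,q,c$ are together in $x'$, and $(de)'\ge1$. If $(ep)'\ge1$ or $(cd)'\ge1$, then $r(x')=1$, a contradiction. Otherwise $\{d,e\}$ is a component and $r(x')=2\le r(x)$. So $x'$ is a minimal solution with the component $\{d,e\}$, contradicting what we have just shown.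

\subsection{The skeleton $R_8-ef-b$}

This graph is the $5$-cycle $q\,p\,e\,d\,c$ with the path $q\,f\,a$ attached at $q$; it has the symmetry $(p\,c)(e\,d)$. As $N(a)=\{f\}$, we have $af=2w_a$, $w_f\ge w_a+1$ by Lemma~\ref{lem:tough}(b), and $fq=2w_f-2w_a>0$. If $pq=cq=0$, then $w_f=w_a+w_q$, forbidden for $I=\{f\}$. So the component of $q$ contains $a$, $f$, and at least one of $p,c$. Another component $K$ is contained in the path $p\,e\,d\,c$, is not the whole path, and meets no positive edge at $q$.
\begin{itemize}
\item $K=\{p,e,d\}$: $w_e=w_p+w_d$, forbidden for $I=\{e\}$. $K=\{e,d,c\}$: $w_d=w_e+w_c$, forbidden for $I=\{d\}$.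
\item $K=\{p,e\}$: $pq=de=0$, so $cd=2w_d$, $cq=2w_c-2w_d$, and $2w_q=fq+cq$ gives $w_f+w_c=w_a+w_q+w_d$, forbidden for $I=\{f,c\}$ ($p,e$ outside). The case $K=\{c,d\}$ is symmetric.
\item $K=\{d,e\}$: $pq=2w_p$, $cq=2w_c$, and $2w_q=fq+pq+cq$ gives $w_q+w_a=w_f+w_p+w_c$, forbidden for $I=\{q,a\}$ ($d,e$ outside).
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:blow}]
By Lemma~\ref{lem:W}(a) there is a solution; let $x$ be a minimal one. The preceding five subsections show that $r(x)\ge2$ is impossible. So $r(x)=1$, and $G$ is hamiltonian by Lemma~\ref{lem:W}(b).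
\end{proof}

\section{Proofs of the theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G\in\mathcal G$ be $1$-tough with at least three vertices. By Lemma~\ref{lem:tough}(a) it is connected, and by Proposition~\ref{prop:factor} it has a $2$-factor. If $G$ is bipartite, it is hamiltonian by Proposition~\ref{prop:bip}. Otherwise one of the Cases I, II, III of Section~\ref{sec:cases} holds. In Cases I and II, $G$ is a blow-up of one of the five skeletons by Propositions~\ref{prop:caseI} and~\ref{prop:caseII}, and it is hamiltonian by Proposition~\ref{prop:blow}. In Case III, it is hamiltonian by Proposition~\ref{prop:caseIII} and Theorem~\ref{thm:circle}. Conversely, hamiltonian graphs are $1$-tough, as noted at the beginning of the introduction.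
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
If $k\le5$, then $K_1\cup P_k$ is an induced subgraph of $K_1\cup P_5$. So every $\{\Delta,K_1\cup P_k\}$-free graph is in $\mathcal G$, and Theorem~\ref{thm:main} applies.

Let $k\ge6$, and let $P$ be the Petersen graph. We use the well-known facts that $P$ is cubic, has girth $5$ and diameter $2$, is $3$-edge-connected, and is not hamiltonian. It is $1$-tough: let $\omega(P-S)>1$. Each component of $P-S$ sends at least three edges to $S$, while $S$ receives at most $3|S|$ edges, so $\omega(P-S)\le|S|$. Finally, let $v$ be a vertex. Each of the six non-neighbors of $v$ has exactly one common neighbor with $v$, so it has degree $2$ in $P-N[v]$. Thus $P-N[v]$ is a $2$-regular graph on six vertices and contains no induced $P_k$ with $k\ge6$. As this holds for every $v$, $P$ is $\{\Delta,K_1\cup P_k\}$-free, $1$-tough and not hamiltonian.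
\end{proof}

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{Degree, Toughness and Subgraph},
\url{https://ris.utwente.nl/ws/portalfiles/portal/128781425/Thesis_Wei.pdf},
doi:10.3990/1.9789036548083.
\end{thebibliography}

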